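\title{Embedded minimal surfaces of finite total curvature\\ with a flat end of order two}

\begin{abstract}
At a flat end of a complete embedded minimal surface of finite total curvature in $\mathbb R^3$ the Gauss map has local degree at least two. We show that the value two occurs. We construct a family of such surfaces of genus $8$, with three catenoid ends and one flat end of order exactly two. The surfaces look like four horizontal planes joined by $7$, $3$ and $1$ small catenoidal necks, and they are obtained by opening the nodes of a nodal Riemann surface. The limit positions of the necks are the roots of explicit polynomials, and the flat end has order two because the necks below it and the necks above it have different barycenters.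
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S\subset\mathbb R^3$ be a connected, nonplanar, complete, embedded minimal surface of finite total curvature, $\int_S|K|\,dA<\infty$. We recall the structure of such a surface. It is conformally equivalent to $M=\overline M\setminus\{q_1,\dots,q_N\}$, a compact Riemann surface with finitely many points removed; the punctures are the \emph{ends}. The ends are parallel, and after a rotation their limit normals are vertical. Each end is then a graph over the complement of a compact set in the plane of $x'=(x_1,x_2)$, with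
\begin{equation}\label{eq:end}
x_3=\mu\log|x'|+x_3^\infty+O(|x'|^{-1}),
\end{equation}
where the real constants $\mu$ and $x_3^\infty$ depend on the end. The number $\mu$ is the \emph{logarithmic growth}. The end is a \emph{catenoid end} if $\mu\ne0$ and a \emph{flat end} if $\mu=0$. The Gauss map $g$, the stereographic projection of the unit normal, is a nonconstant meromorphic function on $M$; it extends meromorphically to $\overline M$ and takes the value $0$ or $\infty$ at each end. The \emph{order} of an end is the local degree of $g$ at the puncture. Catenoid ends have order $1$ and flat ends have order at least $2$.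

According to \cite{CEMS}, flat ends of order two do not occur on the known embedded examples, and it is not known whether they can occur. This is our question: \emph{is there a connected, nonplanar, complete, embedded minimal surface of finite total curvature in $\mathbb R^3$ with a flat end at which the Gauss map has local degree exactly $2$?} The answer is yes.

\begin{theorem}\label{thm:main}
There is $t_0>0$ and, for each $0<t<t_0$, a connected complete embedded minimal surface $M_t\subset\mathbb R^3$ of finite total curvature, of genus $8$, with four ends of logarithmic growths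
\[
-1,\qquad 0,\qquad 1-\lambda_t,\qquad \lambda_t
\]
(listed by increasing height), where $\lambda_t\to\frac{11}{21}$ as $t\to0$. The end of growth $0$ is flat, and the Gauss map has local degree exactly $2$ there. The family contains infinitely many similarity classes.
\end{theorem}

The proof is a self-contained desingularization by opening nodes, in the spirit of Traizet \cite{Traizet}. Section~\ref{sec:order} explains what the order of a flat end measures, and Section~\ref{sec:plan} shows the construction for a single neck and describes the equations that several necks impose. The limit of these equations is an algebraic balancing condition on the positions of the necks, solved in Section~\ref{sec:config}. Sections~\ref{sec:nodes} and~\ref{sec:periods} construct the Weierstrass data and close the periods, Section~\ref{sec:immersion} identifies the ends, Section~\ref{sec:embedded} proves embeddedness, and Section~\ref{sec:classes} separates the similarity classes.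

\section{What the order of a flat end measures}\label{sec:order}

\subsection{Weierstrass data}
Let $M$ be a connected Riemann surface, $g$ a nonconstant meromorphic function and $\eta$ a holomorphic $1$-form on $M$. Consider two conditions.
\begin{itemize}
\item[(W1)] The zeros of $\eta$ are exactly the zeros and poles of $g$, with the same multiplicities.
\item[(W2)] For every closed curve $c$ in $M$, \ $\operatorname{Re}\oint_c\eta=0$ \ and \ $\oint_c g^{-1}\eta=\overline{\oint_c g\eta}$.
\end{itemize}
Under (W1) and (W2),
\[
\mathbf x=\operatorname{Re}\int\Big(\tfrac12(g^{-1}-g),\ \tfrac i2(g^{-1}+g),\ 1\Big)\eta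
\]
is a well-defined conformal minimal immersion $M\to\mathbb R^3$ with Gauss map $g$ and metric $ds=\frac12(|g|+|g|^{-1})|\eta|$. If $g$ extends meromorphically to a compactification $\overline M$ by finitely many points, the total curvature is the area of the Gauss image, $\int|K|\,dA=4\pi\deg g$. Separating real and imaginary parts gives
\begin{equation}\label{eq:dx}
dx_3=\operatorname{Re}\eta,\qquad d(x_1-ix_2)=\tfrac12\big(g^{-1}\eta-\overline{g\eta}\big),
\end{equation}
so the two conditions in (W2) say that the \emph{vertical} and the \emph{horizontal} periods vanish. Conversely, every surface $S$ as in the introduction has such data, and $\eta$ is meromorphic on $\overline M$.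

\subsection{The first term at a flat end}
Let $\zeta$ be a coordinate centered at an end of $S$ where $g$ has a zero of order $m$. (For a pole, exchange $g$ with $g^{-1}$ and $x_1-ix_2$ with $-(x_1+ix_2)$.) By completeness $g^{-1}\eta$ has a pole, of order $j+1$ say. If $j=0$, then $g\eta=g^2\cdot g^{-1}\eta$ is holomorphic and (W2) kills the residue of $g^{-1}\eta$, which is absurd. So $j\ge1$, and by \eqref{eq:dx} $x_1-ix_2$ is asymptotic to a multiple of $\zeta^{-j}$; the end is a graph, so $j=1$. Hence $\eta$ has order $m-2$ at $\zeta=0$. For $m=1$ it has a simple pole, with residue $-\mu\neq0$. For $m\ge2$ both $\eta$ and $g\eta$ are holomorphic, so $\mu=0$, $g^{-1}\eta$ has no residue, $x_1-ix_2=c\,\zeta^{-1}+O(1)$ with $c\ne0$, and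
\[
x_3=x_3^\infty+\operatorname{Re}\big(c'(x_1-ix_2)^{1-m}\big)+O(|x'|^{-m}),\qquad c'\neq0 .
\]
The order thus measures how fast a flat end approaches its asymptotic plane. In particular every flat end has an expansion
\begin{equation}\label{eq:dipole}
x_3=x_3^\infty+\frac{\langle\mathbf d,x'\rangle}{|x'|^2}+O(|x'|^{-2}),\qquad\mathbf d\in\mathbb R^2,
\end{equation}
and \emph{the order is two exactly when $\mathbf d\ne0$}. A translation changes the middle term of \eqref{eq:dipole} by $O(|x'|^{-2})$, so $\mathbf d$ does not depend on the origin. At a catenoid end a term of this form can be absorbed in a translation, since $\mu\log|x'-x_0'|=\mu\log|x'|-\mu\langle x_0',x'\rangle/|x'|^2+O(|x'|^{-2})$.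

\begin{example}\label{ex:local}
There is no local obstruction. On a small punctured disc take $g=\zeta^2$, $\eta=d\zeta$. Then $x_3=\operatorname{Re}\zeta$ and $x_1-ix_2=-\frac1{2\zeta}-\frac16\bar\zeta^{\,3}$. In the coordinate $z=1/\zeta$ the horizontal projection is $-z/2$ plus a term with derivative $O(|z|^{-4})$, so the end is a graph, and $x_3=-x_1/(2|x'|^2)+O(|x'|^{-2})$, that is, $\mathbf d=(-\frac12,0)$.
\end{example}

Since $\mathbf d\neq0$ is an open condition, one would guess that order two is the typical case rather than an impossible one. Two elementary facts show what a global example must avoid and what it needs.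

\begin{remark}\label{rem:symmetry}
Suppose that $S$ is invariant under a nontrivial rotation about a vertical axis. The ends are disjoint graphs over the exterior of a large disc, so they are ordered by height; the rotation preserves this order and hence each end. It then fixes the vector $\mathbf d$ of a flat end, so $\mathbf d=0$. A surface with a flat end of order two therefore has no such symmetry. Ours have one vertical plane of symmetry.
\end{remark}

\begin{remark}\label{rem:middle}
Number the ends by increasing height. Disjointness gives $\mu_1\le\dots\le\mu_N$, and the residue theorem for $\eta$ gives $\sum\mu_j=0$. If $\mu_1=0$ or $\mu_N=0$, all growths vanish, $x_3$ extends to a harmonic function on $\overline M$ and is constant, and $S$ is a plane. So a flat end is neither the lowest nor the highest, and $N\ge3$.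
\end{remark}

\section{One neck, and the plan for eleven}\label{sec:plan}

\subsection{The catenoid as an opened node}\label{sub:catenoid}
Take two spheres $\widehat{\mathbb C}_1,\widehat{\mathbb C}_2$, each with coordinate $z$, points $a\in\mathbb C_1$, $b\in\mathbb C_2$, a number $c>0$, and
\[
g_1=-\frac c{z-a},\qquad g_2=\frac c{z-b},\qquad v=-\frac1{g_1}=\frac{z-a}c,\qquad w=\frac1{g_2}=\frac{z-b}c .
\]
Identifying $a$ with $b$ gives a node, $vw=0$. Opening the node means identifying punctured neighborhoods of $a$ and $b$ by $vw=t^2$, with $t>0$ small. The result is a sphere with coordinate $v$, on which $\infty_1$ is $v=\infty$ and $\infty_2$ is $v=0$. The functions $tg_1=-t/v$ and $-1/(tg_2)=-w/t$ agree and define $g$. The forms $g_1\,dz=-c\,dv/v$ and $g_2\,dz=c\,dw/w$ agree and define $\eta$. By \eqref{eq:dx}, with $\xi=2t(x_1-ix_2)$ we have $d\xi=c\,dv-\overline{c\,t^2v^{-2}dv}$, so up to translation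
\[
\xi=c\,v+c\,\overline w=c\Big(v+\frac{t^2}{\overline v}\Big),\qquad x_3=-c\log|v| .
\]
This is a catenoid. Its waist $|v|=t$ has radius $c$, and its ends $\infty_1,\infty_2$ have growths $-c$ and $c$.

Three features persist in the general construction. First, away from the neck $\xi=z-a+O(t^2)$ on the first sphere and $\xi=\overline{z-b}+O(t^2)$ on the second: after scaling by $2t$, each sphere is a horizontal plane, with coordinate $z$ below and $\bar z$ above. The conjugation appears because the normal points down on one plane and up on the other, and the two coordinates match when $b=\bar a$. Second, the height difference between fixed points of the two spheres is $2c\log\frac1t+O(1)$. Third, the height on the $k$th plane is $\operatorname{Re}\int g_k\,dz$.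

\subsection{Several necks}
Now take spheres $\widehat{\mathbb C}_1,\dots,\widehat{\mathbb C}_4$, and $n_k$ nodes joining points $a_{k,i}\in\mathbb C_k$ to points $b_{k,i}\in\mathbb C_{k+1}$; see Figure~\ref{fig:levels}. The function $g_k$ gets a simple pole at each of these points on the $k$th sphere. Two difficulties are absent for one neck. The forms $g_k\,dz$ no longer fit together, so $\eta$ must be constructed as a perturbation of them, and its zeros need not be the zeros of the $g_k$. And the glued surface has genus, so there are periods. We let the residues $\alpha,\beta$ of the functions $g_k$ differ from the residues $\gamma$ of $\eta$ and solve four systems, each by the implicit function theorem at $t=0$: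
\begin{center}
\begin{tabular}{lll}
condition & solved for & solution at $t=0$\\ \hline
zeros of $\eta$ match zeros of $g_k$ & $\alpha,\beta$ & $\alpha=\beta=\gamma$\\
vertical periods through the necks & $\gamma$ & $\gamma_{k,i}=c_k$, independent of $i$\\
horizontal periods through the necks & $b$ & $b=\bar a$\\
horizontal periods around the necks & $a$ and $\lambda$ & a balanced configuration
\end{tabular}
\end{center}
The second and third lines are what the catenoid predicts: all necks between two planes span the same height $2c\log\frac1t$, and the coordinates of adjacent planes match. The last line is the algebraic heart of the problem.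

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.05,yscale=1.0]
\foreach \k/\m in {1/{-1},2/{0},3/{1-\lambda},4/{\lambda}}{
  \draw[thick] (0,\k)--(8.4,\k);
  \node[left] at (0,\k) {$\widehat{\mathbb C}_{\k}$};
  \node[right] at (8.4,\k) {$\mu_{\k}=\m$};}
\foreach \x/\k in {1/1,2/1,3/1,4/1,5/1,6/1,7/1,1.5/2,4.5/2,7.6/2,3/3}{
  \draw[white,line width=2pt] (\x-0.2,\k)--(\x+0.2,\k);
  \draw[white,line width=2pt] (\x-0.2,\k+1)--(\x+0.2,\k+1);
  \draw[thick] (\x-0.2,\k) .. controls (\x-0.03,\k+0.15) and (\x-0.03,\k+0.85) .. (\x-0.2,\k+1);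
  \draw[thick] (\x+0.2,\k) .. controls (\x+0.03,\k+0.15) and (\x+0.03,\k+0.85) .. (\x+0.2,\k+1);}
\node at (3.6,3.2) {\small $a_{3,1}$};
\node at (3.6,3.8) {\small $b_{3,1}$};
\end{tikzpicture}
\caption{Schematic side view of $M_t$: four planes, each parametrized by a sphere $\widehat{\mathbb C}_k$, joined by layers of $7$, $3$ and $1$ catenoidal necks. The $i$th neck of layer $k$ joins $a_{k,i}\in\widehat{\mathbb C}_k$ to $b_{k,i}\in\widehat{\mathbb C}_{k+1}$, and $\mu_k$ is the logarithmic growth of the end $\infty_k$. The horizontal positions are not the true ones.}\label{fig:levels}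
\end{figure}

The order of the flat end is visible in the limit. Let $f_k=n_kc_k$. On the second plane the height is, up to a constant,
\[
c_1\sum_i\log|z-b_{1,i}|-c_2\sum_i\log|z-a_{2,i}|=(f_1-f_2)\log|z|-\operatorname{Re}\frac{c_1\sum b_{1,i}-c_2\sum a_{2,i}}z+O(|z|^{-2}).
\]
The end is flat when $f_1=f_2$, and then the term \eqref{eq:dipole} is nonzero exactly when the barycenter of the $b_{1,i}$ differs from that of the $a_{2,i}$. So we look for a balanced configuration with $f_1=f_2$ in which the first two layers have different barycenters.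

\section{A balanced configuration}\label{sec:config}

\subsection{Forces and three identities}
A \emph{configuration} consists of layers $k=1,\dots,K$ of points $p_{k,i}\in\mathbb C$, $i\in I_k$, $|I_k|=n_k$, and numbers $c_k>0$, such that points of the same layer or of adjacent layers are distinct. Put $f_k=n_kc_k$, $f_0=f_{K+1}=0$, let $G_k$ be the barycenter of layer $k$, and define the \emph{forces}
\begin{equation}\label{eq:forces}
F_{k,i}=\sum_{j\ne i}\frac{2c_k^2}{p_{k,i}-p_{k,j}}-\sum_{l=k\pm1}\ \sum_{j\in I_l}\frac{c_kc_l}{p_{k,i}-p_{l,j}} .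
\end{equation}
Since $1/\overline{(p-q)}=(p-q)/|p-q|^2$, the vector $\overline{F_{k,i}}$ is a planar electrostatic force in which points of one layer repel and points of adjacent layers attract. Section~\ref{sec:periods} shows that $F_{k,i}$ is the limit of the horizontal period around a neck. The configuration is \emph{balanced} if $F=0$. As $F$ is translation invariant and homogeneous of degree $-1$ in $p$, at a balanced configuration the vectors $(1,\dots,1)$ and $p$ lie in the kernel of the complex Jacobian $\partial F/\partial p$. A balanced configuration is \emph{nondegenerate} if they span the kernel.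

\begin{lemma}\label{lem:identities}
For every configuration,
\begin{align}
\sum F_{k,i}&=0,\label{eq:id0}\\
\sum p_{k,i}F_{k,i}&=\sum_kf_k^2\Big(1-\frac1{n_k}\Big)-\sum_kf_kf_{k+1},\label{eq:id1}\\
\sum p_{k,i}^2F_{k,i}&=\sum_kG_kf_k\,(2f_k-2c_k-f_{k-1}-f_{k+1}).\label{eq:id2}
\end{align}
\end{lemma}

\begin{proof}
An unordered pair $\{p,q\}$ that interacts with weight $\kappa$ contributes $\kappa\,(p^m-q^m)/(p-q)$ to $\sum p^mF$, that is, $0$, $\kappa$, $\kappa(p+q)$ for $m=0,1,2$. In layer $k$ the weight is $2c_k^2$, there are $n_k(n_k-1)/2$ pairs, and $\sum(p+q)=(n_k-1)n_kG_k$. Between layers $k$ and $k+1$ the weight is $-c_kc_{k+1}$, there are $n_kn_{k+1}$ pairs, and $\sum(p+q)=n_kn_{k+1}(G_k+G_{k+1})$.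
\end{proof}

Let $P_k$ be the monic polynomial whose roots are the points of layer $k$. At a simple root $p_i$ of a polynomial $P$ one has $\sum_{j\ne i}(p_i-p_j)^{-1}=P''(p_i)/2P'(p_i)$, as one sees by writing $P=(z-p_i)\widetilde P$, so that $P'(p_i)=\widetilde P(p_i)$ and $P''(p_i)=2\widetilde P'(p_i)$. Hence
\begin{equation}\label{eq:forcepoly}
F_{k,i}=\Big(c_k^2\frac{P_k''}{P_k'}-\sum_{l=k\pm1}c_kc_l\frac{P_l'}{P_l}\Big)(p_{k,i}).
\end{equation}

\begin{example}[three planes]\label{ex:22}
By Remark~\ref{rem:middle} the first case to try is $K=2$, $f_1=f_2=1$. Then \eqref{eq:id1} forces $1/n_1+1/n_2=1$, so $n_1=n_2=2$. By \eqref{eq:forcepoly}, layer $1$ is balanced iff $P_1$ divides $2P_2-P_1'P_2'$, whose leading coefficient is $-2$, that is, iff $2P_1+2P_2=P_1'P_2'$. Layer $2$ gives the same equation. With $P_1=(z-G)^2+u$ and $P_2=(z+G)^2+u'$ it reads $u+u'=-4G^2$. So there are balanced configurations with different barycenters $\pm G$, for instance $P_1=z^2-2z-1$, $P_2=z^2+2z-1$. They are degenerate: varying $u$ with $G$ and $u+u'$ fixed preserves the balance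 and both barycenters, while no nonzero combination of translation and scaling fixes both $G$ and $-G$. The implicit function theorem does not apply, and we add a fourth plane.
\end{example}

Take $K=3$, $n_3=1$ and $f=(1,1,\lambda)$. The ends will have growths $f_{k-1}-f_k=-1,0,1-\lambda,\lambda$. For a balanced configuration, \eqref{eq:id1} and \eqref{eq:id2} give
\[
\lambda=1-\frac1{n_1}-\frac1{n_2},\qquad\Big(1-\frac2{n_1}\Big)(G_1-G_2)=\lambda\,(G_3-G_2).
\]
The growths increase strictly iff $\lambda>\frac12$, which requires $n_2\ge3$. The choice $n_2=3$ has a special advantage: the three identities of Lemma~\ref{lem:identities} then determine the three forces in layer $2$ from the others. It requires $1/n_1<1/6$, and the smallest case is $n_1=7$. By \eqref{eq:forcepoly} the point of layer $3$ is a critical point of the cubic $P_2$; if the two critical points are distinct, neither is the barycenter $G_2$, and then $G_1\ne G_2$, as desired.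

\subsection{The configuration with 7, 3 and 1 points}
From now on $(n_1,n_2,n_3)=(7,3,1)$, $c=(\frac17,\frac13,\lambda)$ and $\lambda^0=\frac{11}{21}$. The identities become
\begin{equation}\label{eq:id731}
\sum pF=\tfrac{11}{21}-\lambda,\qquad\quad\sum p^2F=\tfrac1{21}(15G_1-4G_2-11G_3)\quad\text{at }\lambda=\lambda^0 .
\end{equation}

\begin{proposition}\label{prop:config}
For $\lambda=\lambda^0$ there is a balanced nondegenerate configuration $p^0$ with $p^0_{3,1}=1$, $G_2=0$, $G_1=\frac{11}{15}$, in which each layer is invariant under complex conjugation.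
\end{proposition}

\begin{proof}
Write $Q=P_2=z^3+Az+B$ and $P=P_1=\sum_{m=0}^7u_mz^m$, $u_7=1$.

\emph{The equations.} By \eqref{eq:forcepoly}, $F_{3,1}=-\frac\lambda3Q'(1)/Q(1)$, which vanishes iff $A=-3$, provided $Q(1)\ne0$. Also
\begin{equation}\label{eq:F1}
147\,F_{1,i}=\Big(\frac{3P''}{P'}-\frac{7Q'}Q\Big)(p_{1,i}).
\end{equation}
If $P$ has simple roots that are not roots of $Q$, layer $1$ is balanced iff $P$ divides $3QP''-7Q'P'$. The leading term of this polynomial is $(126-147)z^8$, so the condition is
\begin{equation}\label{eq:ode}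
3QP''-7Q'P'+(21z+E)P=0\quad\text{for some constant }E .
\end{equation}
The coefficient of $z^8$ vanishes, and for $-1\le m\le6$ the coefficient of $z^{m+1}$ gives
\begin{equation}\label{eq:rec}
3(m-1)(m-7)u_m+Eu_{m+1}+A(m+2)(3m-4)u_{m+2}+3B(m+2)(m+3)u_{m+3}=0,
\end{equation}
with $u_j=0$ for $j<0$ and $j>7$. Indeed, $3z^3P''-21z^2P'+21zP$ contributes $3\big(m(m-1)-7m+7\big)u_m$, and $A(3zP''-7P')$ contributes $A(m+2)\big(3(m+1)-7\big)u_{m+2}$.

\emph{Solving them.} Take $A=-3$ and $u_6=-7\cdot\frac{11}{15}=-\frac{77}{15}$, which means $G_1=\frac{11}{15}$. For $m=6$, \eqref{eq:rec} gives $E=15u_6=-77$. For $m=5,4,3,2$ it gives successively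
\[
\begin{array}{ll}
24u_5=Eu_6+77A, & u_5=\frac{308}{45},\\[4pt]
27u_4=Eu_5+48Au_6+126B, & u_4=\frac{9548}{1215}+\frac{14}3B,\\[4pt]
24u_3=Eu_4+25Au_5+90Bu_6, & u_3=-\frac{169862}{3645}-\frac{308}9B,\\[4pt]
15u_2=Eu_3+8Au_4+60Bu_5,\qquad & u_2=\frac{12391918}{54675}+\frac{26404}{135}B .
\end{array}
\]
For $m=1$ the coefficient of $u_1$ vanishes, and we obtain a condition on $B$ instead: $-77u_2+9u_3+36Bu_4=0$, that is,
\[
168B^2-\tfrac{2036496}{135}B-\tfrac{977109056}{54675}=0 .
\]
With $y=405B$, multiplication by $405^2/168$ turns this into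
\begin{equation}\label{eq:quadratic}
y^2-36366\,y-17448376=0 .
\end{equation}
The cases $m=0$ and $m=-1$ form the system
\begin{equation}\label{eq:last}
21u_0-77u_1=-24u_2-18Bu_3,\qquad-77u_0+21u_1=-6Bu_2,
\end{equation}
whose determinant $21^2-77^2$ is nonzero. Equation \eqref{eq:quadratic} has two simple real roots $y_-<0<y_+$, with $y_+>36366$ and $|y_-|=17448376/y_+<480$. Neither equals $\pm810$, so $B\ne\pm2$ for either choice; fix one. The critical values of $Q=z^3-3z+B$ are $Q(\pm1)=B\mp2\neq0$, so $Q$ has simple roots and $Q(1)\ne0$. We now have real polynomials $P,Q$ that satisfy \eqref{eq:ode}.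

\emph{The roots of $P$.} At a point where $Q\ne0$, \eqref{eq:ode} is a regular linear equation of second order, so $P=P'=0$ there would give $P\equiv0$. If $P$ vanished to order $j\ge1$ at a root $\zeta$ of $Q$, the coefficient of $(z-\zeta)^{j-1}$ in \eqref{eq:ode} would be a nonzero multiple of $Q'(\zeta)\big(3j(j-1)-7j\big)=Q'(\zeta)\,j(3j-10)\ne0$. So $P$ has seven simple roots, none a root of $Q$. The roots of $P$, the roots of $Q$ and the point $1$ form a configuration in which layers $1$ and $3$ are balanced.

\emph{Layer $2$.} Since $15G_1-4G_2-11G_3=11-0-11=0$, the identities \eqref{eq:id0} and \eqref{eq:id731} give $\sum_jp_{2,j}^mF_{2,j}=0$ for $m=0,1,2$. The three points $p_{2,j}$ are distinct, so the Vandermonde determinant is nonzero and $F_{2,j}=0$.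

\emph{Nondegeneracy.} The point is that every step above was forced, and remains forced to first order. Let $\dot p\in\mathbb C^{11}$ lie in the kernel of $\partial F/\partial p$ at $p^0$. The vector $(\kappa+\kappa'p^0_{k,i})$ moves $G_2$ by $\kappa$ and $p_{3,1}$ by $\kappa+\kappa'$, so after subtracting such a vector we may assume $\dot G_2=0$ and $\dot p_{3,1}=0$; we show $\dot p=0$. Let $p(\tau)=p^0+\tau\dot p$ for small $\tau\in\mathbb C$. Then $F(p(\tau))=O(\tau^2)$, $p_{3,1}(\tau)=1$, and the polynomials of the layers are $Q_\tau=z^3+A_\tau z+B_\tau$ and $P_\tau=\sum u_m(\tau)z^m$. Divide: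
\[
3Q_\tau P_\tau''-7Q_\tau'P_\tau'=-(21z+E_\tau)P_\tau+\varrho_\tau,\qquad\deg\varrho_\tau\le6 .
\]
By \eqref{eq:F1}, $\varrho_\tau$ is $O(\tau^2)$ at the seven roots of $P_\tau$, which stay apart, so by Lagrange interpolation its coefficients are $O(\tau^2)$. Thus \eqref{eq:rec} holds up to $O(\tau^2)$. From $F_{3,1}=O(\tau^2)$ we get $A_\tau=-3+O(\tau^2)$. From the second identity in \eqref{eq:id731} we get $G_1=\frac{11}{15}+O(\tau^2)$, hence $u_6=-\frac{77}{15}+O(\tau^2)$ and $E_\tau=-77+O(\tau^2)$. The recursion gives the formulas for $u_5,\dots,u_2$ in terms of $B_\tau$ up to $O(\tau^2)$, and $405B_\tau$ satisfies \eqref{eq:quadratic} up to $O(\tau^2)$. The root is simple, so $B_\tau=B+O(\tau^2)$. Then $u_5,\dots,u_2$, and by \eqref{eq:last} also $u_1,u_0$, are constant up to $O(\tau^2)$. Differentiating $P_\tau(p_{1,i}(\tau))=0$ and $Q_\tau(p_{2,j}(\tau))=0$ at $\tau=0$ gives $P'(p^0_{1,i})\dot p_{1,i}=0$ and $Q'(p^0_{2,j})\dot p_{2,j}=0$, so $\dot p=0$.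
\end{proof}

Let $i\mapsto\bar i$ be the involution of $I_k$ with $p^0_{k,\bar i}=\overline{p^0_{k,i}}$. Each $n_k$ is odd, so each layer has a real point; fix $i_0=i_0(k)$ with $\overline{i_0}=i_0$. We write $c^0=(\frac17,\frac13,\lambda^0)$.

\section{Opening the nodes}\label{sec:nodes}

\subsection{The Riemann surface and the Gauss map}
The parameters are $X=(a_{k,i},b_{k,i},\alpha_{k,i},\beta_{k,i},\gamma_{k,i})\in\mathbb C^{55}$, $k=1,2,3$, $i\in I_k$, near the central value $X^0$:
\[
a^0_{k,i}=\begin{cases}p^0_{k,i}&k\text{ odd},\\[2pt] \overline{p^0_{k,i}}&k\text{ even},\end{cases}\qquad b^0_{k,i}=\overline{a^0_{k,i}},\qquad\alpha^0_{k,i}=\beta^0_{k,i}=\gamma^0_{k,i}=c^0_k .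
\]
On $\widehat{\mathbb C}_k$, $k=1,\dots,4$, put
\[
g_k=-\sum_i\frac{\alpha_{k,i}}{z-a_{k,i}}+\sum_i\frac{\beta_{k-1,i}}{z-b_{k-1,i}},\qquad\eta_k^0=-\sum_i\frac{\gamma_{k,i}\,dz}{z-a_{k,i}}+\sum_i\frac{\gamma_{k-1,i}\,dz}{z-b_{k-1,i}},
\]
where sums over the layers $0$ and $4$ are empty. The $22$ points $a_{k,i}\in\mathbb C_k$ and $b_{k,i}\in\mathbb C_{k+1}$ are the \emph{node points}. We index them by $\nu$, write $\nu^*$ for the partner of $\nu$ at the same node, $\gamma_\nu$ for the corresponding $\gamma_{k,i}$, and $z_\nu^0$ for the position at $X^0$. The points $z_\nu^0$ on the $k$th sphere are the points of layers $k-1$ and $k$, all conjugated if $k$ is even, so they are distinct. In double signs the upper sign refers to a point $a$ and the lower to a point $b$.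

As for the catenoid, we take as coordinate near a node point on $\widehat{\mathbb C}_k$ the function $v_\nu=\mp1/g_k$, which has a simple zero there; this choice is what makes the Gauss map glue exactly. At the node $(k,i)$ we write $v=-1/g_k$ near $a_{k,i}$ and $w=1/g_{k+1}$ near $b_{k,i}$. By the inverse function theorem with parameters there is $r>0$ such that, for $X$ near $X^0$, each $v_\nu$ has an inverse $z=z_\nu(v,X)$, holomorphic in $(v,X)$ for $v$ in a neighborhood of $\{|v|\le4r\}$, and the closed discs $\{|v_\nu|\le4r\}$, meaning the images of these inverses, are disjoint. They contain no zero of $g_k$. For $0<\rho\le4r$ the maximum principle gives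
\begin{equation}\label{eq:gbound}
|g_k|\le1/\rho\quad\text{outside the discs }\{|v_\nu|<\rho\}.
\end{equation}

For small $s\in\mathbb C\setminus\{0\}$ remove the discs $\{|v_\nu|\le|s|/2r\}$ and identify, at each node, the annuli $|s|/2r<|v|<2r$ and $|s|/2r<|w|<2r$ by $vw=s$. The identified annulus is a \emph{neck}. The result $\Sigma_s$ is a connected compact Riemann surface. Three necks connect the four spheres and each of the other eight adds a handle, so the genus is $11-4+1=8$. For $s=t^2$ with $t>0$ define
\[
g=t\,g_k\ \text{ on }\widehat{\mathbb C}_k\ (k\text{ odd}),\qquad g=-\frac1{t\,g_k}\ \text{ on }\widehat{\mathbb C}_k\ (k\text{ even}).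
\]
At a node of an odd layer the two definitions read $-t/v$ and $-w/t$; at a node of layer $2$ they read $v/t$ and $t/w$. They agree because $vw=t^2$, so $g$ is meromorphic on $\Sigma=\Sigma_{t^2}$. Let $M=\Sigma\setminus\{\infty_1,\dots,\infty_4\}$. The circles $|v|=|w|=t$ are the \emph{waists}, and $\Omega_k\subset M$ is the part of $\mathbb C_k$ where $|v_\nu|\ge t$ at every node point. Then $M=\bigcup\Omega_k$, the set $\Omega_k\cap\Omega_{k+1}$ is the union of the waists of layer $k$, and $\Omega_k\cap\Omega_l=\emptyset$ for $|k-l|\ge2$. Finally let $r'=\frac32r$ and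
\[
U_k=\widehat{\mathbb C}_k\setminus\bigcup\{|v_\nu|\le r\},\qquad W_k=\widehat{\mathbb C}_k\setminus\bigcup\{|v_\nu|<r'\}\subset U_k .
\]

\subsection{The height differential}
We want a form on $\Sigma_s$ close to $\eta_k^0$ on each sphere, and we need to know how it depends on $s$ up to $s=0$. On a neck, Laurent expansion splits any holomorphic form into a multiple of $dv/v$, a part $\phi_a(v)\,dv$ that extends over $v=0$, and a part $\phi_b(w)\,dw$ that extends over $w=0$. Seen from the sphere that contains $a$, the last part is $O(s)$. It must be continued to a form on the rest of that sphere, which in turn corrects the functions $\phi$ at all its node points by $O(s)$. This is a linear fixed point problem.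

\begin{lemma}\label{lem:eta}
For $(s,X)$ in a neighborhood of $(0,X^0)$ in $\mathbb C\times\mathbb C^{55}$ there are holomorphic functions $\phi_\nu$ on $\{|v|<2r\}$ and holomorphic forms $\vartheta_k=\Theta_k\,dz$ on $U_k$ with the following properties.
\begin{itemize}
\item[(a)] The $\phi_\nu$ are uniformly bounded and depend holomorphically on $(s,X)$ in the supremum norm. The $\Theta_k$ are holomorphic in $(z,s,X)$, and $|\Theta_k|\le C|s|(1+|z|)^{-2}$ on $W_k$.
\item[(b)] For $s\ne0$ the formulas $\eta=\eta_k^0+\vartheta_k$ on $U_k$ and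
\begin{equation}\label{eq:neck}
\eta=-\gamma\,\frac{dv}v+\phi_a(v)\,dv+\phi_b(w)\,dw\qquad\text{on each neck}
\end{equation}
agree on overlaps and define a meromorphic form on $\Sigma_s$, holomorphic off the points $\infty_k$.
\item[(c)] For $s=0$, $\vartheta_k=0$ and $\mp\gamma_\nu\,dv_\nu/v_\nu+\phi_\nu\,dv_\nu=\eta^0_k$ on $\{|v_\nu|<2r\}$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\mathcal E$ be the Banach space of tuples $\phi=(\phi_\nu)$ of bounded holomorphic functions on $\{|v|<2r\}$. For $|s|<r^2$ and $\phi\in\mathcal E$ put $\phi^*_\nu(v)=-sv^{-2}\phi_{\nu^*}(s/v)$, so that $\phi^*_\nu\,dv=\phi_{\nu^*}(w)\,dw$ for $w=s/v$, and $|\phi_\nu^*|\le|s|r^{-2}\|\phi\|$ for $|v|\ge r$. Split the form $\phi_\nu^*\,dv_\nu$ by Cauchy integrals in the coordinate $z$ of the sphere: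
\[
\omega_\nu=-\frac{dz}{2\pi i}\oint_{|v_\nu(\zeta)|=r}\frac{\phi^*_\nu\,dv_\nu(\zeta)}{\zeta-z},\qquad\chi_\nu=\frac{dz}{2\pi i}\oint_{|v_\nu(\zeta)|=4r}\frac{\phi^*_\nu\,dv_\nu(\zeta)}{\zeta-z}.
\]
By Cauchy's formula $\phi_\nu^*\,dv_\nu=\omega_\nu+\chi_\nu$ on $r<|v_\nu|<4r$. The form $\chi_\nu$ is holomorphic in $\{|v_\nu|<4r\}$, and $\omega_\nu$ is holomorphic outside $\{|v_\nu|\le r\}$ in $\mathbb C_k$. Since $\oint\phi_\nu^*\,dv=-\oint\phi_{\nu^*}dw=0$, we may replace the kernel of $\omega_\nu$ by $\frac1{\zeta-z}+\frac1z=\frac\zeta{z(\zeta-z)}$, so $\omega_\nu=O(|s|\,\|\phi\|\,|z|^{-2})\,dz$ is holomorphic at $\infty_k$ as well. Define $T:\mathcal E\to\mathcal E$ and $\phi^0\in\mathcal E$ by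
\[
(T\phi)_\nu\,dv_\nu=\sum_{\nu'\ne\nu}\omega_{\nu'}-\chi_\nu,\qquad\phi^0_\nu\,dv_\nu=\eta_k^0\pm\gamma_\nu\frac{dv_\nu}{v_\nu}\qquad\text{on }|v_\nu|<2r,
\]
where $\nu'$ runs over the node points on the same sphere as $\nu$. The poles cancel in the definition of $\phi^0_\nu$. The distance from $\{|v_\nu|<2r\}$ to the contours involved is bounded below, so $\|T\|\le C|s|$.

Written in the coordinates $\zeta=z_{\nu'}(\cdot,X)$ and $z=z_\nu(v,X)$, the integrals have fixed contours, and $(T\phi)_\nu(v)$ is holomorphic in $(s,X)$ and bounded by $C\|\phi\|$ on a polydisc. By the Cauchy estimates its Taylor coefficients in $(s,X)$ are bounded operators whose series converges in operator norm on a smaller polydisc. The same argument applies to $\phi^0$. So for small $s$ the equation $\phi=\phi^0+T\phi$ has the unique solution $\phi=(1-T)^{-1}\phi^0$, holomorphic in $(s,X)$. Put $\vartheta_k=\sum_\nu\omega_\nu$. The bound on $W_k$ holds because $W_k$ stays away from the contours $|v_\nu|=r$. This proves (a), and (c) follows from $T=0$, $\phi^*=0$ at $s=0$. On the overlap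 $r<|v_\nu|<2r$,
\[
\eta_k^0+\vartheta_k=\mp\gamma_\nu\frac{dv_\nu}{v_\nu}+\phi_\nu^0\,dv_\nu+(T\phi)_\nu\,dv_\nu+\chi_\nu+\omega_\nu=\mp\gamma_\nu\frac{dv_\nu}{v_\nu}+\phi_\nu\,dv_\nu+\phi^*_\nu\,dv_\nu .
\]
Since $-dv/v=dw/w$, the right side is \eqref{eq:neck} on both sides of the neck.
\end{proof}

\subsection{Symmetry and normalization}
From now on $s$ is real and $X$ is \emph{symmetric}: $a_{k,\bar i}=\overline{a_{k,i}}$, the same for $b,\alpha,\beta$, and $\gamma_{k,\bar i}=\gamma_{k,i}\in\mathbb R$. A symmetric vector $(a_{k,i})_{i\in I_k}$ has $n_k$ real degrees of freedom, and the sum of its entries is real. Let $\sigma$ be $z\mapsto\bar z$ on each sphere. Then $g_k\circ\sigma=\overline{g_k}$ and $v_{\bar\nu}\circ\sigma=\overline{v_\nu}$, where $\bar\nu$ is the conjugate node point, so $\sigma$ respects $vw=s$, acts on $\Sigma_s$, and $g\circ\sigma=\bar g$ for $s=t^2$. For $\phi\in\mathcal E$ let $\phi^\sigma_\nu(v)=\overline{\phi_{\bar\nu}(\bar v)}$. Conjugating a Cauchy integral changes the sign of $\frac1{2\pi i}$ and $\sigma$ reverses the contour, so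 $T(\phi^\sigma)=(T\phi)^\sigma$; also $(\phi^0)^\sigma=\phi^0$. By uniqueness of the fixed point $\phi^\sigma=\phi$, and hence $\sigma^*\eta=\bar\eta$.

Let $\lambda$ be a real variable near $\lambda^0$. We impose
\begin{equation}\label{eq:norm}
\begin{gathered}
\sum_i\gamma_{1,i}=\sum_i\gamma_{2,i}=1,\qquad\gamma_{3,1}=\lambda,\\
\sum_i\alpha_{1,i}=\sum_i\alpha_{2,i}=\sum_i\beta_{1,i}=1,\qquad\alpha_{3,1}=\beta_{3,1}=\lambda .
\end{gathered}
\end{equation}
The first line prescribes the growths: at $\infty_k$,
\begin{equation}\label{eq:etainf}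
\eta=\mu_k\frac{dz}z+O(z^{-2})\,dz,\qquad(\mu_1,\dots,\mu_4)=(-1,\,0,\,1-\lambda,\,\lambda),
\end{equation}
uniformly in the parameters, and $\eta$ is holomorphic at $\infty_2$. In the second line, $\sum\alpha_{2,i}=\sum\beta_{1,i}$ gives
\begin{equation}\label{eq:D}
g_2=Dz^{-2}+O(z^{-3}),\qquad D=\sum_i\beta_{1,i}b_{1,i}-\sum_i\alpha_{2,i}a_{2,i},
\end{equation}
and $D$ is close to $G_1-G_2=\frac{11}{15}$. The other conditions remove the freedom of multiplying a $g_k$ by a constant, which does not move its zeros.

\subsection{Matching the zeros}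
Write $g_k=N_k/\prod_\nu(z-\nu)$, the product being over the node points of the $k$th sphere; there are $7,10,4,1$ of them. At infinity $g_1\sim-z^{-1}$, $g_2\sim Dz^{-2}$, $g_3\sim(\sum\beta_{2,i}-\lambda)z^{-1}$, $g_4\sim\lambda z^{-1}$, with coefficients near $-1,\frac{11}{15},1-\lambda^0,\lambda^0$. So $\deg N_k=d_k$ with
\[
(d_1,d_2,d_3,d_4)=(6,8,3,0).
\]
Here $G_1\ne G_2$ is used: it keeps $\deg N_2$ equal to $8$ near $X^0$. We do not know whether the zeros of $N_k$ at $X^0$ are simple, and multiple zeros may split as $X$ varies, so we express the matching condition by contour integrals. Let $\mathcal C_k$ be a $\sigma$-invariant union of small circles around the distinct zeros of $N_k$ at $X^0$, bounding disjoint closed discs that do not meet the discs $\{|v_\nu|\le4r\}$. For $X$ near $X^0$ this remains true, and all zeros of $N_k$ lie inside $\mathcal C_k$ because the degree is constant and the leading coefficient stays away from $0$. Put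
\[
R_{k,j}=\frac1{2\pi i}\oint_{\mathcal C_k}z^j\,\frac{\eta_k^0+\vartheta_k}{g_k},\qquad0\le j<d_k .
\]
These are real-analytic functions of $(s,X)$, real-valued because $\sigma$ conjugates the integrand and reverses $\mathcal C_k$.

\begin{lemma}\label{lem:hermite}
Let $N$ be a polynomial of degree $d$ with all zeros inside a union $\mathcal C$ of circles bounding disjoint closed discs, and let $\varphi$ be holomorphic on these discs. Then $\varphi/N$ is holomorphic in the discs iff $\oint_{\mathcal C}z^j\varphi N^{-1}dz=0$ for $0\le j<d$.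
\end{lemma}

\begin{proof}
Necessity is Cauchy's theorem. Conversely, by Hermite interpolation there is a polynomial $u$ of degree less than $d$ such that $(\varphi-u)/N$ is holomorphic in the discs. The integrals equal those of $z^ju/N$ over a large circle, which are $2\pi i$ times the coefficients of $z^{-1-j}$ in the expansion of $u/N$ at infinity. If they vanish for $j<d$, then $u/N=O(z^{-d-1})$, so $u=O(z^{-1})$ and $u=0$.
\end{proof}

Taking for $\varphi$ the product of $\eta/dz$ and the denominator of $g_k$, we see that $R_{k,j}=0$ for all $j<d_k$ iff $\eta/g_k$ is holomorphic inside $\mathcal C_k$.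

\begin{lemma}\label{lem:zeros}
For $(a,b,\gamma,\lambda,s)$ near the central value, symmetric and subject to \eqref{eq:norm}, there are unique symmetric $(\alpha,\beta)$ near the central value that satisfy \eqref{eq:norm} and $R_{k,j}=0$ for all $k,j$. They are real-analytic functions of $(a,b,\gamma,\lambda,s)$, and $\alpha=\beta=\gamma$ when $s=0$.
\end{lemma}

\begin{proof}
Under \eqref{eq:norm} the coefficients $(\alpha_k,\beta_{k-1})$ of $g_k$ have $7-1=6$, $\ 3+7-2=8$, $\ 0+3=3$ and $0$ real degrees of freedom for $k=1,\dots,4$. These are the numbers $d_k$, so it suffices to show that the differential of $R$ in $(\alpha,\beta)$ at $(0,X^0)$ is injective. At $s=0$ the numerator $\eta^0_k$ does not depend on $(\alpha,\beta)$, and at $X^0$ it equals $g_k\,dz$. So a variation $(\dot\alpha,\dot\beta)$ gives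
\[
\dot R_{k,j}=-\frac1{2\pi i}\oint_{\mathcal C_k}z^j\,\frac{\dot g_k}{g_k}\,dz,\qquad\dot g_k=-\sum_i\frac{\dot\alpha_{k,i}}{z-a_{k,i}}+\sum_i\frac{\dot\beta_{k-1,i}}{z-b_{k-1,i}} .
\]
If all $\dot R_{k,j}$ vanish, Lemma~\ref{lem:hermite} shows that the rational function $\dot g_k/g_k$ has no pole at the zeros of $g_k$; it has none at the node points either, so it is a polynomial. For $k=1$, $\sum\dot\alpha_{1,i}=0$ gives $\dot g_1=O(z^{-2})$, so $\dot g_1/g_1=O(z^{-1})$ vanishes. For $k=2$, $\sum\dot\alpha_{2,i}=\sum\dot\beta_{1,i}=0$ gives $\dot g_2=O(z^{-2})$, so $\dot g_2=\kappa g_2$ for a constant $\kappa$, and $0=\sum\dot\alpha_{2,i}=\kappa\sum\alpha_{2,i}=\kappa$. For $k=3$, $\dot g_3=O(z^{-1})$, so $\dot g_3=\kappa g_3$, and $0=\dot\alpha_{3,1}=\kappa\lambda^0$. Hence $\dot\alpha=\dot\beta=0$, and the implicit function theorem applies. For $s=0$ the choice $\alpha=\beta=\gamma$ is symmetric, satisfies \eqref{eq:norm} and gives $\eta_k^0/g_k=dz$, so it is the solution.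
\end{proof}

From now on $\alpha,\beta$ are these functions, and \emph{analytic} means real-analytic in $(a,b,\gamma,\lambda,s)$. At $s=0$ we have $\eta_k^0=g_k\,dz$.

\section{The period problem}\label{sec:periods}

Let $s=t^2$, $t>0$. The only zeros and poles of $g$ in $M$ are the finite zeros of the $g_k$, and there $\eta/g_k$ is holomorphic. So $\eta$, $g\eta$, $g^{-1}\eta$ are holomorphic on $M$. For a path $c$ in $M$ let
\[
V(c)=\operatorname{Re}\int_c\eta,\qquad\Pi(c)=\int_ctg^{-1}\eta-\overline{\int_ctg\,\eta}.
\]
Condition (W2) says that $V$ and $\Pi$ vanish on closed curves. From $\sigma^*\eta=\bar\eta$ and $g\circ\sigma=\bar g$ we get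
\begin{equation}\label{eq:symper}
V(\sigma c)=V(c),\qquad\Pi(\sigma c)=\overline{\Pi(c)} .
\end{equation}
The definition of $g$ gives the pair $(tg^{-1},\,tg)$ near a neck of layer $k$:
\begin{equation}\label{eq:table}
\begin{array}{l|ccc}
&\text{sphere }k&\text{neck}&\text{sphere }k+1\\ \hline
k\text{ odd}&(g_k^{-1},\ t^2g_k)&(-v,\,-w)&(-t^2g_{k+1},\,-g_{k+1}^{-1})\\[2pt]
k\text{ even}&(-t^2g_k,\,-g_k^{-1})&(w,\ v)&(g_{k+1}^{-1},\ t^2g_{k+1})
\end{array}
\end{equation}

\subsection{Generators of the homology}
Let $\mathcal A_{k,i}$ be the waist of the neck $(k,i)$, oriented counterclockwise in $v$. It is homologous to the counterclockwise circle $C_a=\{|v|=r'\}$ in $\mathbb C_k$ and, since $w=t^2/v$, to $-C_b$, where $C_b=\{|w|=r'\}$ is counterclockwise in $\mathbb C_{k+1}$. Fix a large real $L$, and let $L_k$ be the point $z=L$ of $\mathbb C_k$. Let $\mathcal B_{k,i}$ be a path from $L_k$ to $L_{k+1}$ in three parts: from $L_k$ to the point $v=r'$ in $W_k$; along $v>0$ from $v=r'$ to $v=t^2/r'$, where $w=r'$; and from there to $L_{k+1}$ in $W_{k+1}$. The outer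 parts avoid the discs bounded by $\mathcal C_k$ and $\mathcal C_{k+1}$. Each consists of a fixed path between the base point and the fixed point $z_\nu(2r,X^0)$ and a segment in the coordinate $v_\nu$ from that point to $v_\nu=r'$, so integrals of $\eta$, $g_k\eta$ and $g_k^{-1}\eta$ over the outer parts are analytic.

\begin{lemma}\label{lem:homology}
$H_1(M,\mathbb Z)$ is generated by the $\mathcal A_{k,i}$ and the cycles $\mathcal B_{k,i}-\mathcal B_{k,i_0}$.
\end{lemma}

\begin{proof}
Each $\Omega_k$ is a plane with disjoint discs removed, so its homology is generated by its waists. Cut a closed curve $c$, transverse to the waists, at its crossings with them, and join each crossing point to the base points along the waist and the two halves of the path $\mathcal B$ through that neck. This writes $c$ as $\sum m_{k,i}\mathcal B_{k,i}$ plus closed curves in the $\Omega_k$, where $m_{k,i}$ is the signed number of crossings. The waists of layer $k$ separate $M$, so $\sum_im_{k,i}=0$ and $\sum_im_{k,i}\mathcal B_{k,i}=\sum_im_{k,i}(\mathcal B_{k,i}-\mathcal B_{k,i_0})$.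
\end{proof}

By \eqref{eq:neck}, $\oint_{\mathcal A_{k,i}}\eta=-2\pi i\gamma_{k,i}$, so $V(\mathcal A_{k,i})=0$ because $\gamma$ is real. Three families of conditions remain. The integrals through the necks contain $\log t$, which is not a differentiable function of $t$ at $0$. We therefore use the parameter $\varepsilon=1/\log(1/t)$: for small $\varepsilon\in\mathbb R$ put
\[
t=e^{-1/\varepsilon}\quad(\varepsilon>0),\qquad t=0\quad(\varepsilon\le0).
\]
Then $s=t^2$ and $s\log s$, which is $-2e^{-2/\varepsilon}/\varepsilon$ for $\varepsilon>0$ and $0$ otherwise, are $C^\infty$ functions of $\varepsilon$. Values $\varepsilon\le0$ serve only to make $\varepsilon=0$ an interior point.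

\subsection{Vertical periods through the necks}
By \eqref{eq:neck} the middle part of $\mathcal B_{k,i}$ contributes
\[
2\gamma_{k,i}\log\frac{r'}t+\operatorname{Re}\int_{r'}^{s/r'}\phi_a\,dv+\operatorname{Re}\int_{s/r'}^{r'}\phi_b\,dw
\]
to $V$. So $V(\mathcal B_{k,i})=2\gamma_{k,i}/\varepsilon+\widehat V_{k,i}$ with $\widehat V_{k,i}$ analytic. The path $\sigma\mathcal B_{k,i}$ has the same middle part as $\mathcal B_{k,\bar i}$, so the two differ by closed curves in $\Omega_k$ and $\Omega_{k+1}$, on which $V=0$. With \eqref{eq:symper} this gives $\widehat V_{k,\bar i}=\widehat V_{k,i}$ for $s>0$, and for $s=0$ by continuity. For $\varepsilon>0$ the condition $V(\mathcal B_{k,i}-\mathcal B_{k,i_0})=0$, multiplied by $\varepsilon/2$, is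
\begin{equation}\label{eq:vert}
\gamma_{k,i}-\gamma_{k,i_0}+\frac\varepsilon2\big(\widehat V_{k,i}-\widehat V_{k,i_0}\big)=0\qquad(i\ne i_0).
\end{equation}

\subsection{Horizontal periods through the necks}
For $i=\bar i$ the path $\mathcal B_{k,i}$ need not be $\sigma$-invariant, and until the periods around the necks are closed, $\Pi$ depends on the choice of path. To obtain symmetric equations we average:
\[
\Pi_{k,i}=\tfrac12\big(\Pi(\mathcal B_{k,i})+\Pi(\sigma\mathcal B_{k,\bar i})\big),\qquad\text{so that }\ \Pi_{k,\bar i}=\overline{\Pi_{k,i}}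
\]
by \eqref{eq:symper}. On the neck, \eqref{eq:neck} and $vw=s$ give
\[
v\eta=\big(-\gamma+v\phi_a(v)\big)dv+s\phi_b(w)\frac{dw}w,\qquad w\eta=\big(\gamma+w\phi_b(w)\big)dw+s\phi_a(v)\frac{dv}v .
\]
The first terms have analytic integrals over the middle part. For the second terms,
\[
s\int_{s/r'}^{r'}\phi_b(w)\frac{dw}w=\phi_b(0)\,(2s\log r'-s\log s)+s\int_{s/r'}^{r'}\frac{\phi_b(w)-\phi_b(0)}w\,dw,
\]
and the integral of $s\phi_a\,dv/v$ is minus the same expression with $\phi_a$ in place of $\phi_b$. So $\Pi_{k,i}$ is an analytic function plus $s\log s$ times an analytic function, and it extends to a smooth function of $(a,b,\gamma,\lambda,\varepsilon)$.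

We compute it at $s=0$. There $g_k^{-1}\eta=dz$ on $W_k$, and by Lemma~\ref{lem:eta}(c) $(\gamma-v\phi_a)\,dv=-v\,g_k\,dz=dz$ near $a$ and $(\gamma+w\phi_b)\,dw=w\,g_{k+1}\,dz=dz$ near $b$; all terms with a factor $s$ vanish. By \eqref{eq:table}, for $k$ odd $\int tg^{-1}\eta$ becomes the integral of $dz$ from $L$ to $a_{k,i}$, and $\int tg\eta$ the integral of $-dz$ from $b_{k,i}$ to $L$. For $k$ even $\int tg^{-1}\eta$ becomes the integral of $dz$ from $b_{k,i}$ to $L$, and $\int tg\eta$ the integral of $-dz$ from $L$ to $a_{k,i}$. As $L$ is real,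
\[
\Pi_{k,i}\big|_{s=0}=\begin{cases}(a_{k,i}-L)+\overline{(L-b_{k,i})}=a_{k,i}-\overline{b_{k,i}}&k\text{ odd},\\[2pt](L-b_{k,i})+\overline{(a_{k,i}-L)}=\overline{a_{k,i}}-b_{k,i}&k\text{ even}.\end{cases}
\]
We fix the relative translation of adjacent spheres by imposing $b_{k,i_0}=\overline{a_{k,i_0}}$, and require
\begin{equation}\label{eq:horB}
\Pi_{k,i}=\Pi_{k,i_0}\qquad(i\ne i_0).
\end{equation}
Once $\Pi(\mathcal A_{l,j})=0$ for all $l,j$, the paths $\mathcal B_{k,i}$ and $\sigma\mathcal B_{k,\bar i}$, which differ by closed curves in $\Omega_k$ and $\Omega_{k+1}$, have the same $\Pi$, and \eqref{eq:horB} is exactly $\Pi(\mathcal B_{k,i}-\mathcal B_{k,i_0})=0$.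

Consider \eqref{eq:vert} and \eqref{eq:horB} as a system for $(\gamma,b)$. For each $k$, the unknowns $\gamma_{k,\cdot}$ subject to \eqref{eq:norm} and the equations \eqref{eq:vert} both number one less than the orbits of the involution on $I_k$. The symmetric unknowns $b_{k,i}$, $i\ne i_0$, and the symmetric equations \eqref{eq:horB} both have real dimension $n_k-1$. At $\varepsilon=0$ the system reads $\gamma_{k,i}=\gamma_{k,i_0}$ and $b_{k,i}=\overline{a_{k,i}}$, a linear system with a unique solution. By the implicit function theorem $\gamma$ and $b$ become $C^1$ functions of $(a,\lambda,\varepsilon)$, and at $\varepsilon=0$ we have $b=\bar a$ and $\gamma_{k,i}=c_k$ with $c=(\frac17,\frac13,\lambda)$.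

\subsection{Horizontal periods around the necks}
These periods are of order $t^2$. To see this, integrate each of the forms $tg^{-1}\eta$ and $tg\eta$ on the side of the neck where \eqref{eq:table} shows a factor $t^2$. With $\mathcal A_{k,i}\sim C_a\sim-C_b$ we obtain
\begin{equation}\label{eq:Aper}
(-1)^{k+1}t^{-2}\,\Pi(\mathcal A_{k,i})=\begin{cases}\displaystyle\oint_{C_b}g_{k+1}\eta-\overline{\oint_{C_a}g_k\eta}&k\text{ odd},\\[12pt]\displaystyle\oint_{C_a}g_k\eta-\overline{\oint_{C_b}g_{k+1}\eta}&k\text{ even}.\end{cases}
\end{equation}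
Call the right side $J_{k,i}$ and put $\mathcal F_{k,i}=-\overline{J_{k,i}}/4\pi i$. The circles lie in $U_k$ and $U_{k+1}$, so $\mathcal F$ is analytic, and after substitution of $\gamma$ and $b$ it is a $C^1$ function of $(a,\lambda,\varepsilon)$. Put $p_{k,i}=a_{k,i}$ for $k$ odd and $p_{k,i}=\overline{a_{k,i}}$ for $k$ even. Let
\[
\mathcal S_0=\Big\{h\in\mathbb C^{11}:\ h_{k,\bar i}=\overline{h_{k,i}},\ \ \textstyle\sum h_{k,i}=0\Big\},\qquad\dim_{\mathbb R}\mathcal S_0=10 .
\]

\begin{lemma}\label{lem:force}
The map $\mathcal F$ takes values in $\mathcal S_0$, and $\mathcal F=F(p;\lambda)$ at $\varepsilon=0$.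
\end{lemma}

\begin{proof}
Since $\sigma$ conjugates the integrands and reverses the circles, $J_{k,\bar i}=-\overline{J_{k,i}}$, and so $\mathcal F_{k,\bar i}=J_{k,i}/4\pi i=\overline{\mathcal F_{k,i}}$. In $\sum J_{k,i}$ the unconjugated terms are the integrals of $g_l\eta$ over all circles $|v_\nu|=r'$ on the spheres $l=2,4$, and the conjugated terms are the same integrals on the spheres $l=1,3$. On $U_l$ the form $g_l\eta$ is holomorphic, also at $\infty_l$, where $g_l=O(z^{-1})$ and $\eta=O(z^{-1})\,dz$. So the integrals on each sphere add up to zero, and $\sum\mathcal F_{k,i}=0$ for every $\varepsilon$.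

At $\varepsilon=0$ the integrands are $g_l^2\,dz$. If $g=\kappa/(z-z_0)+\tilde g$ with $\tilde g$ holomorphic at $z_0$, then $\operatorname{Res}_{z_0}g^2=2\kappa\tilde g(z_0)$. Hence
\begin{align*}
\operatorname{Res}_{a_{k,i}}g_k^2&=2c_k\Big(\sum_{j\ne i}\frac{c_k}{a_{k,i}-a_{k,j}}-\sum_j\frac{c_{k-1}}{a_{k,i}-b_{k-1,j}}\Big),\\
\operatorname{Res}_{b_{k,i}}g_{k+1}^2&=2c_k\Big(\sum_{j\ne i}\frac{c_k}{b_{k,i}-b_{k,j}}-\sum_j\frac{c_{k+1}}{b_{k,i}-a_{k+1,j}}\Big).
\end{align*}
Let $\varrho^\pm=2c_k\big(\sum_{j\ne i}\frac{c_k}{p_{k,i}-p_{k,j}}-\sum_j\frac{c_{k\pm1}}{p_{k,i}-p_{k\pm1,j}}\big)$, so that $\varrho^++\varrho^-=2F_{k,i}$. As $b=\bar a$, the node points are the points $p$ on odd spheres and their conjugates on even spheres. For $k$ odd the two residues are $\varrho^-$ and $\overline{\varrho^+}$, so $J_{k,i}=2\pi i\,\overline{\varrho^+}-\overline{2\pi i\varrho^-}$. For $k$ even they are $\overline{\varrho^-}$ and $\varrho^+$, so $J_{k,i}=2\pi i\,\overline{\varrho^-}-\overline{2\pi i\varrho^+}$. In both cases $J_{k,i}=4\pi i\,\overline{F_{k,i}}$, and $\mathcal F_{k,i}=F_{k,i}$.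
\end{proof}

\begin{proposition}\label{prop:periods}
For all small $t>0$ there are $\lambda_t$ and a symmetric $X(t)$ satisfying \eqref{eq:norm}, with $\lambda_t\to\lambda^0$ and $X(t)\to X^0$ as $t\to0$, such that $\eta/g_k$ is holomorphic at the finite zeros of $g_k$ and $(g,\eta)$ satisfy \textup{(W2)} on $M$.
\end{proposition}

\begin{proof}
Take as unknowns the symmetric vectors $p$ with $p_{3,1}=1$ and $\sum_ip_{2,i}=0$, a space of real dimension $11-2=9$, and $\lambda$. At $(p^0,\lambda^0,\varepsilon=0)$ we have $\mathcal F=F=0$. Let $(\dot p,\dot\lambda)$ lie in the kernel of the differential of $F$ there. Differentiating $\sum pF=\frac{11}{21}-\lambda$ gives $\sum\dot pF+\sum p\dot F=-\dot\lambda$, and both sums vanish, so $\dot\lambda=0$. Then $\dot p\in\ker\partial F/\partial p$, so $\dot p=(\kappa+\kappa'p^0_{k,i})$ by Proposition~\ref{prop:config}, and the normalizations give $\kappa=0$ and $\kappa+\kappa'=0$. The differential is an injective map between real spaces of dimension $10$, hence invertible. The implicit function theorem gives $(p,\lambda)$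 as $C^1$ functions of $\varepsilon$ with $\mathcal F=0$. For $\varepsilon>0$ this means $\Pi(\mathcal A_{k,i})=0$. Together with \eqref{eq:vert}, \eqref{eq:horB} and Lemma~\ref{lem:homology}, this is (W2).
\end{proof}

\begin{remark}
The image of $\partial F/\partial p$ at $p^0$ lies in $\{\sum h=\sum p^0h=0\}$. The first constraint is harmless because $\sum\mathcal F=0$ holds exactly. The second is compensated by $\lambda$, which is one real parameter, while $\sum p^0h$ is in general complex. This is the role of the symmetry: for symmetric vectors $\sum p^0h$ is real. Without it the same count gives $18+1$ real unknowns for $20$ equations.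
\end{remark}

\section{The minimal immersion and its ends}\label{sec:immersion}

From now on $X=X(t)$ and $\lambda=\lambda_t$, with $t>0$ small. By \eqref{eq:etainf} the poles of $\eta$ on $\Sigma$ are simple poles at $\infty_1,\infty_3,\infty_4$. A meromorphic form on a surface of genus $8$ has degree $2\cdot8-2=14$, so $\eta$ has $17$ zeros. It vanishes at the finite zeros of the $g_k$ to at least their multiplicity, and these total $6+8+3+0=17$. So these are all zeros of $\eta$, with equal multiplicities. This is (W1) on $M$, and it shows that $\eta\ne0$ at $\infty_2$. We obtain a minimal immersion $\mathbf x_t:M\to\mathbb R^3$ with Gauss map $g$.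

At $\infty_1$ and $\infty_3$ the function $g$ has a simple zero, at $\infty_4$ a simple pole, and $\eta$ has a simple pole. At $\infty_2$, $g=-1/(tg_2)$ has a pole of order exactly $2$ by \eqref{eq:D} and $D\ne0$, and $\eta$ is holomorphic and nonzero. In each case one of $g\eta$, $g^{-1}\eta$ has a double pole and dominates the metric, which is asymptotic to a constant times $|dz|$. So the metric is complete. The degree of $g$ is the number of its zeros, $(6+1)+(3+1)=11$, so the total curvature is finite, $\int|K|\,dA=44\pi$, and the surface is not planar.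

To control the horizontal projection, let $\xi=2t(x_1-ix_2)$ on $M$, and let $\xi_k=\xi$ for $k$ odd, $\xi_k=\bar\xi$ for $k$ even. By \eqref{eq:dx} and \eqref{eq:table}, on the part of $M$ in $\mathbb C_k$ we have in both cases
\begin{equation}\label{eq:dxi}
d\xi_k=g_k^{-1}\eta-\overline{t^2g_k\eta}=\psi_k\,dz-\overline{t^2g_k^2\psi_k\,dz},\qquad\psi_k=\frac\eta{g_k\,dz} .
\end{equation}
The function $\psi_k$ is holomorphic and zero-free on $\Omega_k\cup\{\infty_k\}$, because $\eta/dz$ and $g_k$ have the same zeros with the same multiplicities, including at $\infty_k$. Near $\infty_k$ we have $g_k^2\psi_k=O(z^{-2})$, and $\xi_k$ is single-valued, so the expansion of $\psi_k$ has no term in $z^{-1}$. Therefore, for fixed $t$,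
\begin{equation}\label{eq:xiinf}
\xi_k=\psi_k(\infty)\,z+O(1)\qquad(z\to\infty_k),\qquad\psi_k(\infty)\ne0 .
\end{equation}
Hence $|x'|\to\infty$ at each end and $\mathbf x_t$ is proper. By \eqref{eq:etainf}, $x_3=\mu_k\log|z|+\mathrm{const}+O(|z|^{-1})$, and by \eqref{eq:xiinf} $\log|z|=\log|x'|+\mathrm{const}+O(|x'|^{-1})$. So the end $\infty_k$ has growth $\mu_k$, and $\infty_2$ is a flat end of order exactly two.

\section{Embeddedness}\label{sec:embedded}

We show that each piece $\Omega_k$ is a graph, that different pieces are separated by height except near a common waist, and that near a waist the surface is $C^1$-close to a catenoid. The letter $C$ denotes constants independent of $t$ and of the radius $\rho$ below, $C_\rho$ may depend on $\rho$, and $o(1)$ refers to $t\to0$ with $\rho$ fixed.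

\subsection{Collars}
On a neck, $dw=-w\,dv/v$ turns \eqref{eq:neck} into
\[
\eta=-H\frac{dv}v=H\frac{dw}w,\qquad H=\gamma-v\phi_a(v)+w\phi_b(w).
\]
In the \emph{collar} $t\le|v_\nu|\le r$ the partner coordinate has modulus $t^2/|v_\nu|\le|v_\nu|$, so
\begin{equation}\label{eq:H}
|H-\gamma_\nu|\le C|v_\nu|\qquad\text{for }t\le|v_\nu|\le r .
\end{equation}
Fix $r_1\le r$ such that, for small $t$, $|H-c_k^0|\le c_k^0/2$ on both collars $t\le|v_\nu|\le r_1$ of every neck of layer $k$. For $0<\rho\le r_1$ let $U_k^\rho$ be the complement in $\mathbb C_k$ of the discs $\{|v_\nu|<\rho\}$. Since $g_k=\mp1/v_\nu$ and $\eta=\mp H\,dv_\nu/v_\nu$, formula \eqref{eq:dxi} reads near a node point of either type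
\begin{equation}\label{eq:dxicollar}
\psi_k\,dz=H\,dv_\nu,\qquad d\xi_k=H\,dv_\nu-\overline{t^2Hv_\nu^{-2}\,dv_\nu}.
\end{equation}

\subsection{Horizontal position}

\begin{lemma}\label{lem:horizontal}
Translate $\mathbf x_t$ horizontally so that $\xi_1(L_1)=L$, and let $0<\rho\le r_1$.
\begin{itemize}
\item[(a)] $\psi_k\to1$ uniformly on $U_k^\rho\cup\{\infty_k\}$.
\item[(b)] $|\xi_k-z|\le o(1)(1+|z|)$ on $U_k^\rho$.
\item[(c)] $|\xi_k-z_\nu^0|\le C\rho+o(1)$ on the collar $t\le|v_\nu|\le\rho$.
\end{itemize}
\end{lemma}

\begin{proof}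
(a) On $|v_\nu|=\rho$ we have $\psi_k=H/\partial_vz_\nu(v,X)$. As $t\to0$, $H$ converges uniformly on this circle to $\gamma_\nu\mp v_\nu\phi_\nu$ evaluated at $(0,X^0)$, which is $\partial_vz_\nu(v,X^0)$ by Lemma~\ref{lem:eta}(c) and $\eta_k^0=g_k\,dz$. So $\psi_k\to1$ on $\partial U_k^\rho$, and the maximum principle applies to $\psi_k-1$ on $U_k^\rho\cup\{\infty_k\}$.

(b), (c) Put $\kappa_k=\xi_k(L_k)-L$. By \eqref{eq:dxi}, (a) and \eqref{eq:gbound}, $|d\xi_k-dz|\le(o(1)+2t^2\rho^{-2})|dz|$ on $U_k^\rho$. A point $z\in U_k^\rho$ is joined to $L$ in $U_k^\rho$ by a path of length at most $C(1+|z|)$: follow the segment, and go along the boundary of each disc from the first entry to the last exit. So (b) holds with $\xi_k-\kappa_k$ in place of $\xi_k$. In a collar \eqref{eq:dxicollar} gives $|d\xi_k|\le2|H|\,|dv_\nu|\le C|dv_\nu|$. Integrate radially from the circle $|v_\nu|=\rho$, whose points $z$ satisfy $|z-z^0_\nu|\le C\rho+o(1)$. This gives (c) with $\xi_k-\kappa_k$ in place of $\xi_k$. As $\rho$ is arbitrary, $\xi_k=z_\nu^0+\kappa_k+o(1)$ on the waist at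 $\nu$. On a waist of layer $k$ we have $\xi_{k+1}=\overline{\xi_k}$, and $b^0=\overline{a^0}$, so $\kappa_{k+1}=\overline{\kappa_k}+o(1)$. Since $\kappa_1=0$, all $\kappa_k$ are $o(1)$.
\end{proof}

\begin{lemma}\label{lem:graph}
For small $t$ the map $\xi_k$ is injective on $\Omega_k$.
\end{lemma}

\begin{proof}
By \eqref{eq:dxi} the Jacobian of $\xi_k$ is $|\partial_z\xi_k|^2-|\partial_{\bar z}\xi_k|^2=|\psi_k|^2(1-|tg_k|^4)$. In the interior of $\Omega_k$ we have $|tg_k|<1$, since $|tg_k|=t/|v_\nu|$ in the discs $\{|v_\nu|\le4r\}$ and $|g_k|\le1/4r$ elsewhere. So the Jacobian is positive there. It vanishes on the waists, where the tangent plane is vertical, and we treat them directly. With $v_\nu=te^{i\theta}$, \eqref{eq:dxicollar} gives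
\[
d\xi_k=itHe^{i\theta}d\theta-\overline{itHe^{-i\theta}}\,d\theta=2t\,(\operatorname{Re}H)\,ie^{i\theta}d\theta,\qquad\operatorname{Re}H>0 .
\]
Let $\Gamma_\nu$ be the image of the waist. Two distinct points of the waist are joined by an arc $\theta_1\le\theta\le\theta_2$ with $\theta_2-\theta_1\le\pi$, along which $d\xi_k$ has positive component in the direction $ie^{i(\theta_1+\theta_2)/2}$ except possibly at the endpoints. So the waist is mapped injectively and $\Gamma_\nu$ is a Jordan curve. The function $\operatorname{Re}\xi_k$ has derivative $-2t(\operatorname{Re}H)\sin\theta$, so $\theta=0$ is the rightmost point of $\Gamma_\nu$, and there the curve moves upward: $\Gamma_\nu$ is traversed counterclockwise. By Lemma~\ref{lem:horizontal}(c) the curves $\Gamma_\nu$, and hence the domains that they bound, lie in disjoint small discs about the points $z_\nu^0$.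

We use the degree formula: if a smooth map from a compact plane domain to $\mathbb C$ has positive Jacobian in the interior and $y$ is not in the image of the boundary, the number of preimages of $y$ is the winding number about $y$ of the image of the oriented boundary. Apply it to $\Omega_k\cap\{|z|\le R\}$. By \eqref{eq:xiinf}, for $R$ large the circle $|z|=R$ contributes $1$ and $y$ has no preimage with $|z|\ge R$. So a point $y\notin\bigcup\Gamma_\nu$ has $1-\sum_\nu\operatorname{wind}(\Gamma_\nu,y)$ preimages in $\Omega_k$: none if $y$ is inside some $\Gamma_\nu$, and one otherwise. No interior point of $\Omega_k$ is mapped into a curve $\Gamma_\nu$, because $\xi_k$ is open there and points inside $\Gamma_\nu$ would have preimages. Hence $\xi_k$ is injective on $\Omega_k$.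
\end{proof}

\subsection{Heights}
Let $\ell_k=x_3(L_k)$, $h_k=\frac12(\ell_k+\ell_{k+1})$, and $\Lambda=\log(1+|\xi|)\ge0$.

\begin{lemma}\label{lem:heights}
As $t\to0$, the differences $h_k-\ell_k=\ell_{k+1}-h_k$ and $h_{k+1}-h_k$ tend to $+\infty$. On $\Omega_k$,
\begin{equation}\label{eq:slab}
x_3\le h_k+C+\mu_k\Lambda\quad(k\le3),\qquad x_3\ge h_{k-1}-C+\mu_k\Lambda\quad(k\ge2).
\end{equation}
Moreover, for $0<\rho\le r_1$, \ $x_3\le\ell_k+C_\rho+\mu_k\Lambda$ on $\Omega_k$ outside the collars $|v|<\rho$ at the points $a_{k,i}$, and $x_3\ge\ell_k-C_\rho+\mu_k\Lambda$ on $\Omega_k$ outside the collars $|w|<\rho$ at the points $b_{k-1,i}$.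
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:eta}, $\eta/dz$ is bounded on $U_k^{r_1}$ and satisfies \eqref{eq:etainf}, uniformly in $t$. So $x_3=\ell_k+\mu_k\log(1+|z|)+O(1)$ on $U_k^{r_1}$, and by Lemma~\ref{lem:horizontal}(b) the quantities $1+|z|$ and $1+|\xi|$ are comparable there. Thus $x_3=\ell_k+\mu_k\Lambda+O(1)$ on $U_k^{r_1}$. In a collar $\Lambda=O(1)$ by Lemma~\ref{lem:horizontal}(c), and along a ray $|v_\nu|=\tau$ we have $dx_3=\mp\operatorname{Re}H\,d\tau/\tau$. By \eqref{eq:H}, integration from $\tau=r_1$ gives
\begin{equation}\label{eq:collarheight}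
x_3=\ell_k\pm\gamma_\nu\log\frac1{|v_\nu|}+O(1)\qquad(t\le|v_\nu|\le r_1).
\end{equation}
Comparing the two sides on the waist of the neck $(k,i)$ we get $\ell_{k+1}-\ell_k=2\gamma_{k,i}\log\frac1t+O(1)$ for every $i$. This gives the first statement, as $h_{k+1}-h_k=\frac12(\ell_{k+2}-\ell_k)$. It also shows, with \eqref{eq:collarheight}, that $\ell_k-C\le x_3\le h_k+C$ in the collars at $a_{k,i}$ and $h_{k-1}-C\le x_3\le\ell_k+C$ in the collars at $b_{k-1,i}$. This proves \eqref{eq:slab}. For the last statement use \eqref{eq:collarheight} with $|v_\nu|\ge\rho$.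
\end{proof}

\subsection{Injectivity}

\begin{proposition}\label{prop:embedded}
For small $t$ the map $\mathbf x_t$ is an embedding, and the ends are ordered by height as $\infty_1,\dots,\infty_4$.
\end{proposition}

\begin{proof}
Since $(\mu_k)\to(-1,0,\frac{10}{21},\frac{11}{21})$, we have $\mu_1<\mu_2<\mu_3<\mu_4$ for small $t$. This is where $\lambda^0>\frac12$ is used; with $\mu_3>\mu_4$ the third end would start below the fourth and finish above it. Let $\mathbf x_t(q)=\mathbf x_t(q')$ with $q\in\Omega_k$, $q'\in\Omega_l$, $k\le l$. The two points have the same $\xi$ and $\Lambda$. If $k=l$, then $q=q'$ by Lemma~\ref{lem:graph}. If $l\ge k+2$, then \eqref{eq:slab} gives $h_{l-1}-h_k\le2C+(\mu_k-\mu_l)\Lambda\le2C$, which is false for small $t$. Let $l=k+1$.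

\emph{Both points lie on one neck.} Fix $\rho\le r_1$ so small that $2C\rho$, with $C$ from Lemma~\ref{lem:horizontal}(c), is less than the distance between any two points of a layer. If $q$ lies in no collar $|v|<\rho$ at a point $a_{k,i}$, Lemma~\ref{lem:heights} gives $h_k-C+\mu_{k+1}\Lambda\le\ell_k+C_\rho+\mu_k\Lambda$, so $h_k-\ell_k\le C+C_\rho$, which is false for small $t$. If $q'$ lies in no collar $|w|<\rho$ at a point $b_{k,j}$, then $\ell_{k+1}-C_\rho+\mu_{k+1}\Lambda\le h_k+C+\mu_k\Lambda$, so $\ell_{k+1}-h_k\le C+C_\rho$, which is false as well. So $q$ is in the collar at some $a_{k,i}$ and $q'$ in the collar at some $b_{k,j}$. By Lemma~\ref{lem:horizontal}(c), $\xi_k(q)$ is within $C\rho+o(1)$ of $a^0_{k,i}$, and $\xi_k(q')=\overline{\xi_{k+1}(q')}$ is within $C\rho+o(1)$ of $\overline{b^0_{k,j}}=a^0_{k,j}$. Hence $i=j$.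

\emph{Both points are near the waist.} Let $\zeta=v/t=e^{u+i\theta}$ on this neck, so $u(q)\ge0\ge u(q')$, and $dx_3=-\operatorname{Re}H\,du+\operatorname{Im}H\,d\theta$. On the waist $|\operatorname{Im}H|\le Ct$ by \eqref{eq:H}, since $\gamma$ is real, so $x_3$ oscillates by at most $Ct$ there. Along rays $\operatorname{Re}H\ge c_k^0/2$. Therefore $0=x_3(q')-x_3(q)\ge\frac12c^0_k\big(u(q)-u(q')\big)-Ct$, and for small $t$ both points lie in the cylinder $\mathcal K=\{|u|\le\log2\}$.

\emph{Comparison with the catenoid.} By \eqref{eq:table} the formula \eqref{eq:dxicollar} for $d\xi_k$ in the coordinate $v$ holds on the whole neck: for $k$ odd $d\xi_k=-v\eta+\overline{w\eta}$, and for $k$ even $d\xi_k=\overline{w\eta}-v\eta$. So $\Phi_t=(\xi_k/t,\,x_3)$ satisfies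
\[
d\Phi_t=\big(H\,d\zeta-\overline{H\zeta^{-2}d\zeta},\ -\operatorname{Re}(H\,d\zeta/\zeta)\big).
\]
For $H$ replaced by $c=c_k^0$ this is the differential of $\Phi=c\,(\zeta+1/\bar\zeta,\,-\log|\zeta|)=c\,(2\cosh u\,e^{i\theta},\,-u)$. On $\mathcal K$, $|H-\gamma|\le Ct$, so $H\to c$ uniformly, and $\Phi_t-\Phi$ is Lipschitz with constant $o(1)$ for the distance $\operatorname{dist}$ of the flat metric $du^2+d\theta^2$ on $\mathcal K$. On the other hand, $|Re^{i\theta}-R'e^{i\theta'}|^2=(R-R')^2+RR'|e^{i\theta}-e^{i\theta'}|^2$ with $R,R'\ge2$, and $|e^{i\theta}-e^{i\theta'}|\ge\frac2\pi|\theta-\theta'|$ for $|\theta-\theta'|\le\pi$, give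
\[
|\Phi(\zeta)-\Phi(\zeta')|^2\ge c^2\big(4|e^{i\theta}-e^{i\theta'}|^2+(u-u')^2\big)\ge c^2\operatorname{dist}(\zeta,\zeta')^2 .
\]
Hence $|\Phi_t(\zeta)-\Phi_t(\zeta')|\ge(c-o(1))\operatorname{dist}(\zeta,\zeta')$, and $q=q'$.

So $\mathbf x_t$ is an injective proper immersion, hence an embedding. The order of the ends follows from $\mu_1<\dots<\mu_4$.
\end{proof}

\section{Similarity classes and the end of the proof}\label{sec:classes}

Let $M_t=\mathbf x_t(M)$ for $0<t<t_0$, with $t_0$ so small that all the statements above hold. By Sections~\ref{sec:immersion} and~\ref{sec:embedded}, $M_t$ has every property in Theorem~\ref{thm:main} except possibly the last, which we now prove with the vector $\mathbf d$ of \eqref{eq:dipole}.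

A similarity of $\mathbb R^3$ that carries $M_t$ to $M_{t'}$ maps ends to ends, so it preserves the vertical direction, and it maps the unique flat end to the flat end. It is a composition of a translation, an orthogonal map that preserves the vertical line, and a homothety of some ratio $\kappa>0$. The first two preserve $|\mathbf d|$ and the numbers $|\mu_k|$. The homothety multiplies the growths by $\kappa$, and it multiplies $\mathbf d$ by $\kappa^2$, since $\kappa\langle\mathbf d,x'/\kappa\rangle/|x'/\kappa|^2=\kappa^2\langle\mathbf d,x'\rangle/|x'|^2$. So $|\mathbf d|/\max_k\mu_k^2$ is a similarity invariant, and $\max_k\mu_k^2=\mu_1^2=1$ for our surfaces.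

At $\infty_2$, \eqref{eq:D} gives $\eta=\psi_2g_2\,dz=\big(\psi_2(\infty)Dz^{-2}+O(z^{-3})\big)dz$, and \eqref{eq:xiinf} gives $z^{-1}=\psi_2(\infty)\,\xi_2^{-1}+O(|\xi_2|^{-2})$. With $\xi_2=2t(x_1+ix_2)$,
\[
x_3=x_3^\infty-\operatorname{Re}\frac{\psi_2(\infty)^2D}{2t\,(x_1+ix_2)}+O(|x'|^{-2}),\qquad\text{so}\qquad|\mathbf d|=\frac{|\psi_2(\infty)^2D|}{2t}.
\]
As $t\to0$, $\psi_2(\infty)\to1$ by Lemma~\ref{lem:horizontal}(a) and $D\to\frac{11}{15}$, so $|\mathbf d|\to\infty$. The invariant is finite for each $t$ and unbounded on the family, so it takes infinitely many values. This completes the proof of Theorem~\ref{thm:main}. \qed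

\begin{thebibliography}{9}

\bibitem{CEMS}
\emph{Complete Embedded Minimal Surfaces of Finite Total Curvature},
\texttt{http://www.gang.umass.edu/preprint/documents/gang3-06.pdf.gz}.

\bibitem{Traizet}
M.~Traizet, J. Differential Geom. \textbf{60} (2002), 103--153.

\end{thebibliography}
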